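\title{Two degree-associated cards determine every tree but two}

\begin{abstract}
A degree-associated card (dacard) of a graph $G$ is a pair $(G-v,d_G(v))$, and $\operatorname{drn}(G)$ is the least number of dacards that determine $G$. We prove that $\operatorname{drn}(T)\le 2$ for every tree $T$ with exactly two exceptions, one on $6$ and one on $10$ vertices, both with $\operatorname{drn}=3$, and that $\operatorname{drn}(T)=1$ exactly for stars. This confirms the conjecture that all but finitely many trees have $\operatorname{drn}\le2$. Caterpillars are covered by a theorem of Barrus and West. For the other trees we delete two leaves and use the centroid to compare the two cards as rooted trees. The trees that resist this argument have a very long pendant path or are highly symmetric, and they are handled by pairs of dacards chosen for their shape.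
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. A \emph{card} of a graph $G$ is an unlabeled graph $G-v$ obtained by deleting one vertex, and the \emph{deck} of $G$ is the multiset of its cards. A \emph{degree-associated card}, or \emph{dacard}, is a pair $(G-v,d_G(v))$, which records the degree of the deleted vertex along with the card; the \emph{dadeck} of $G$ is the multiset of its dacards. The \emph{degree-associated reconstruction number} $\operatorname{drn}(G)$ is the least $k$ such that some multiset of $k$ dacards of $G$ is contained in the dadeck of no graph non-isomorphic to $G$. It measures how little of the dadeck is needed to recover $G$ when the most informative dacards may be chosen.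

Since $|E(G)|=|E(G-v)|+d_G(v)$, a dacard is a card together with the number of edges of $G$. If $G$ has $n\ge3$ vertices, every edge survives in exactly $n-2$ cards, so the whole deck already reveals the number of edges; the degrees carry information precisely when few cards are shown. For a tree $T$ this information is strong. The dacard $(T-u,1)$ of a leaf $u$ says that the unknown graph is the tree $T-u$ with one new leaf, and only the point of attachment is unknown.

One dacard determines a star, since only $K_{1,m}$ has the dacard $(mK_1,m)$, and we shall see that one dacard never determines any other tree. So $2$ is the best bound one can hope for. The choice of the two dacards matters already for the path $P_4$: the dacards of its two leaves are both $(P_3,1)$, and $K_{1,3}$ has this dacard three times; but a leaf and an inner vertex determine $P_4$, because the only other graph with the dacard $(P_3,1)$ is $K_{1,3}$, which has no vertex of degree $2$. A large tree without symmetry offers many different pairs, and one expects some pair to work. The danger lies in symmetric trees, which have few distinct dacards, and such trees come in infinite families. The following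 conjecture, posed as Conjecture~1.2 in \cite{BW} (in the numbering of the preprint version), says that the danger is real only finitely often.

\begin{quote}
\textbf{Conjecture.} \emph{If $G$ is a tree, then $\operatorname{drn}(G)\le2$, with finitely many exceptions.}
\end{quote}

We prove the conjecture and determine $\operatorname{drn}$ for every tree. For $j\ge1$ and $s\ge0$ let $T_{j,s}$ be the tree formed by two vertices $y_1,y_2$ joined by a path with $s$ internal vertices, with two pendant paths of $j$ vertices attached by an end to each of $y_1$ and $y_2$. It has $4j+2+s$ vertices; see Figure~\ref{fig:T}.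

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.6]
\draw (-1,0.7)--(0,0)--(-1,-0.7) (0,0)--(1,0) (2,0.7)--(1,0)--(2,-0.7);
\foreach \x/\y in {-1/0.7,-1/-0.7,0/0,1/0,2/0.7,2/-0.7} \fill (\x,\y) circle (2.8pt);
\node at (0.5,-1.5) {$T_{1,0}$};
\begin{scope}[xshift=6cm]
\draw (-2,0.7)--(-1,0.7)--(0,0)--(-1,-0.7)--(-2,-0.7) (0,0)--(1,0) (3,0.7)--(2,0.7)--(1,0)--(2,-0.7)--(3,-0.7);
\foreach \x/\y in {-2/0.7,-2/-0.7,-1/0.7,-1/-0.7,0/0,1/0,2/0.7,2/-0.7,3/0.7,3/-0.7} \fill (\x,\y) circle (2.8pt);
\node at (0.5,-1.5) {$T_{2,0}$};
\end{scope}
\begin{scope}[xshift=13cm]
\draw (-2,0.7)--(-1,0.7)--(0,0)--(-1,-0.7)--(-2,-0.7) (0,0)--(2,0) (4,0.7)--(3,0.7)--(2,0)--(3,-0.7)--(4,-0.7);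
\foreach \x/\y in {-2/0.7,-2/-0.7,-1/0.7,-1/-0.7,0/0,1/0,2/0,3/0.7,3/-0.7,4/0.7,4/-0.7} \fill (\x,\y) circle (2.8pt);
\node at (1,-1.5) {$T_{2,1}$};
\end{scope}
\end{tikzpicture}
\caption{Three trees $T_{j,s}$: two vertices of degree $3$ at distance $s+1$, each carrying two pendant paths of $j$ vertices. The trees $T_{1,0}$ and $T_{2,0}$ are the only trees that need three dacards; $T_{2,1}$ needs two.}
\label{fig:T}
\end{figure}

\begin{theorem}\label{thm:main}
Let $T$ be a tree. Then $\operatorname{drn}(T)=1$ if and only if $T$ is a star $K_{1,m}$ with $m\ge0$; $\operatorname{drn}(T)=3$ if and only if $T$ is $T_{1,0}$ or $T_{2,0}$; and $\operatorname{drn}(T)=2$ for every other tree. In particular, the conjecture holds.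
\end{theorem}

A \emph{caterpillar} is a tree whose non-leaf vertices induce a path (possibly empty). For caterpillars, and only for them, we rely on a published theorem.

\begin{theorem}[Barrus and West \cite{BW}]\label{thm:BW}
Every caterpillar has $\operatorname{drn}=2$, except stars and one caterpillar on $6$ vertices.
\end{theorem}

Everything about trees that are not caterpillars is proved here, in three stages. In Sections~\ref{sec:centroid}--\ref{sec:reduction} we delete two leaves. A graph with both dacards is a tree, its centroid can be located in both cards, and the question becomes one about rooted trees that is solved by bookkeeping with multisets of branches. The outcome (Proposition~\ref{prop:reduction}) is that some pair of dacards determines $T$ unless $T$ belongs to one of three explicit families. Sections~\ref{sec:A}--\ref{sec:C} treat these families with pairs of vertices suited to their shape and leave only the trees $T_{j,s}$, which are settled in Section~\ref{sec:Tjs}. We begin with stars and with the two exceptions, which can be examined by hand.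

\section{Determining sets, stars, and the two exceptions}\label{sec:basic}

We write $|G|$ for the number of vertices of $G$, $P_i$ for the path on $i$ vertices, $G+G'$ for a disjoint union and $kG$ for $k$ disjoint copies of $G$. The \emph{branches} of a tree $G$ at a vertex $y$ are the components of $G-y$, and the two \emph{sides} of an edge are the components left by its deletion. A \emph{leg} at $y$ is a branch at $y$ that is a path joined to $y$ by one of its ends, called its \emph{top}; its \emph{length} is its number of vertices. A leg at a vertex of degree at least $3$ is \emph{maximal}. If $G$ is not a path, every leaf lies on exactly one maximal leg, which consists of the leaf and the vertices of degree $2$ that follow it up to the first vertex of larger degree. The \emph{spider} $S(a_1,\dots,a_k)$, $k\ge3$, consists of a center with legs of lengths $a_1,\dots,a_k$; the multiset of lengths determines it and is determined by it. The vertex at \emph{position} $r$ of a leg of a spider is the one at distance $r$ from the center. For lists $\alpha,\beta$ of positive integers, $[\alpha\mid\beta]$ is the tree formed by two adjacent vertices that carry legs with the lengths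 in $\alpha$ and in $\beta$; thus $T_{j,0}=[j,j\mid j,j]$.

A tree that is not a caterpillar has at least $7$ vertices: its non-leaf vertices induce a subtree that is not a path, so some vertex has three non-leaf neighbors, and $S(2,2,2)$ is a subgraph.

Let $T$ be a tree with $n$ vertices and let $U\subseteq V(T)$. A \emph{reconstruction from $U$} is a graph $H$ with an injective map $u\mapsto u'$ from $U$ to $V(H)$ such that $H-u'\cong T-u$ and $d_H(u')=d_T(u)$ for all $u\in U$. This says that the dacards of the vertices of $U$ form a submultiset of the dadeck of $H$. The set $U$ \emph{determines} $T$ if every reconstruction from $U$ is isomorphic to $T$. So $\operatorname{drn}(T)$ is the least size of a determining set, and every superset of a determining set is determining. Throughout, $H$ denotes a reconstruction from the set under discussion, and primed vertices have the meaning above.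

The first question about $H$ is always whether it is a tree.

\begin{lemma}\label{lem:basic}
Let $H$ be a reconstruction from a set containing the vertex $x$.
\begin{enumerate}
\item[(a)] $H$ has $n$ vertices and $n-1$ edges.
\item[(b)] If $x$ is a leaf of $T$, then $H$ is a tree, obtained from $T-x$ by attaching the new leaf $x'$.
\item[(c)] Let $d_T(x)=2$ and $T-x=Z+P_i$. Then either $H$ is a tree and $x'$ has one neighbor in each component of $H-x'$, or $H$ has exactly two components, one of which is a path on $i$ vertices or has $i+1$ vertices and contains a cycle.
\end{enumerate}
\end{lemma}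

\begin{proof}
Parts (a) and (b) hold because $H$ arises from a copy of $T-x$ by adding a vertex of degree $d_T(x)$. In (c), if the two neighbors of $x'$ lie in different components of $H-x'$, then $H$ is connected with $n-1$ edges. If both lie in the copy of $Z$, the copy of $P_i$ is a component of $H$. If both lie in the copy of $P_i$, this copy and $x'$ form a component with $i+1$ vertices and a cycle.
\end{proof}

\begin{proposition}\label{prop:stars}
A tree $T$ has $\operatorname{drn}(T)=1$ if and only if it is a star.
\end{proposition}

\begin{proof}
The dacard $(mK_1,m)$ determines $K_{1,m}$. Let $T$ be a tree that is not a star, so $n\ge4$, and let $v$ be a vertex. If $v$ is a leaf, then $T-v$ is a tree with at least $3$ vertices and has both leaves and non-leaves. Attaching a new leaf to a leaf keeps the number of leaves, and attaching it to a non-leaf raises it by one, so one of the two resulting trees is a reconstruction from $\{v\}$ not isomorphic to $T$. If $d_T(v)=d\ge2$, then $T-v$ has $d$ components, one of which has at least two vertices because $T$ is not a star. Joining a new vertex to two vertices of that component and to one vertex in each of $d-2$ other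 components gives a disconnected reconstruction from $\{v\}$.
\end{proof}

The trees $T_{1,0}$ and $T_{2,0}$ have only two and three distinct dacards, and each pair of them is shared by some other graph.

\begin{proposition}\label{prop:exceptions}
$\operatorname{drn}(T_{1,0})=3$ and $\operatorname{drn}(T_{2,0})\ge3$.
\end{proposition}

\begin{proof}
In $T_{1,0}$ a leaf has the dacard $D_u=(S(1,1,2),1)$ and a vertex of degree $3$ has the dacard $D_y=(2K_1+P_3,3)$. The spider $S(1,2,2)$ has $D_u$ twice, at the ends of the two long legs. The spider $S(1,1,3)$ has $D_u$ at the end of the long leg and $D_y$ at the center. The graph $(K_4-e)+2K_1$, where $K_4-e$ is $K_4$ minus an edge, has $D_y$ at both vertices of degree $3$. So no pair determines $T_{1,0}$. A graph with the dacards $D_u,D_u,D_y$ is a tree by Lemma~\ref{lem:basic}(b). By $D_y$ it arises from $2K_1+P_3$ by joining a new vertex to the two isolated vertices and to the middle or an end of $P_3$, so it is $T_{1,0}$ or $S(1,1,3)$. The latter has $D_u$ only once, since deleting a leg of length $1$ leaves $P_5$. Hence $\operatorname{drn}(T_{1,0})=3$.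

In $T_{2,0}=[2,2\mid2,2]$ the leaves, the vertices of degree $2$ and the vertices of degree $3$ have the dacards
\[
D_u=([1,2\mid2,2],1),\qquad D_x=(S(2,2,3)+K_1,2),\qquad D_y=(P_5+2K_2,3).
\]
For each of the six pairs, the following table lists a graph $H\not\cong T_{2,0}$ and the two vertices of $H$ that have these dacards.
\begin{center}
\begin{tabular}{l p{5.2cm} p{5.6cm}}
pair & $H$ & vertices to delete\\ \hline
$D_u,D_u$ & $[1,1,2\mid2,2]$ & the two legs of length $1$\\
$D_u,D_x$ & $[1,2\mid2,3]$ & the end of the leg of length $3$; the top of the leg of length $2$ at the first vertex\\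
$D_u,D_y$ & $[1,3\mid2,2]$ & the end of the leg of length $3$; the second vertex of degree $3$\\
$D_x,D_y$ & $S(2,2,5)$ & position $4$ of the long leg; the center\\
$D_x,D_x$ & $K_1$ plus a $5$-cycle $a\,b\,c\,d\,e$ with pendant paths of two vertices at $a$ and at $b$ & $c$ and $e$\\
$D_y,D_y$ & $K_2$ plus a triangle $abc$ with pendant paths of $2,2,1$ vertices at $a,b,c$ & $a$ and $b$\\
\end{tabular}
\end{center}
In the second row, deleting the top of the leg isolates its end and leaves the spider with legs $2,3$ and a third leg of length $2$ through the first vertex. In the fifth row, deleting $c$ leaves $K_1$ and the spider with center $a$ whose legs are $e\,d$, the pendant path at $a$, and $b$ followed by its pendant path; deleting $e$ is symmetric. In the last row, deleting $a$ leaves $K_2$, the pendant path of $a$, and the path on $5$ vertices through $c$ and $b$; deleting $b$ is symmetric. So no pair determines $T_{2,0}$.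
\end{proof}

That three dacards suffice for $T_{2,0}$ will follow from Lemma~\ref{lem:small-j}.

\section{Rooted trees and the centroid}\label{sec:centroid}

Let $u,v$ be leaves of $T$ and let $H$ be a reconstruction from $\{u,v\}$. Then $H$ is $T-u$ plus a leaf, and also $T-v$ plus a leaf, but the two descriptions are related by an unknown isomorphism. To compare them we need a vertex of $H$ that can be recognized in both. The centroid serves this purpose, because it is defined by branch sizes, and these change by at most one when a leaf is deleted or added.

A \emph{centroid} of a tree $G$ with $N$ vertices is a vertex all of whose branches have at most $N/2$ vertices. Isomorphisms map centroids to centroids.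

\begin{lemma}\label{lem:centroid}
Every tree $G$ with $N$ vertices has a centroid. A vertex whose branches all have fewer than $N/2$ vertices is the only centroid; in particular the centroid is unique when $N$ is odd. If a centroid $x$ has a branch $B$ with exactly $N/2$ vertices, then there are exactly two centroids, $x$ and its neighbor in $B$, and both sides of the edge joining them have $N/2$ vertices.
\end{lemma}

\begin{proof}
Choose $x$ so that its largest branch $B$ is as small as possible. If $|B|>N/2$, the branches at the neighbor of $x$ in $B$ are $G-B$, with $N-|B|<|B|$ vertices, and proper subtrees of $B$; this contradicts the choice of $x$. Now let $x\ne y$ be centroids, let $B$ be the branch at $x$ containing $y$ and $B'$ the branch at $y$ containing $x$. Then $B'\supseteq G-B$, so $N/2\ge|B'|\ge N-|B|\ge N/2$. Hence $|B|=N/2$ and $B'=G-B$, and $y$ is the neighbor of $x$ in $B$, since otherwise that neighbor would lie in $B'$. A vertex has at most one branch with $N/2$ vertices, and the neighbor of $x$ in such a branch is a centroid.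
\end{proof}

We now fix notation for rooted trees; between rooted trees, $\cong$ and $=$ mean rooted isomorphism. We write $\langle X_1,\dots,X_r\rangle$ for the rooted tree whose root has the branches $X_1,\dots,X_r$, ignoring those $X_i$ that equal the empty tree $\emptyset$. For a multiset $F$ of rooted trees we write $\langle F\rangle$ and $\langle X,F\rangle$, and $X^k$ stands for $k$ copies of $X$. The one-vertex tree is $\bullet$. The \emph{depth} of a vertex is its distance from the root. A \emph{leaf} of a rooted tree is a vertex without children, so the root of $\bullet$ is a leaf and deleting it gives $\emptyset$. If $X$ is a branch of an unrooted tree $T$ at a vertex $c$, rooted at the neighbor of $c$, then the leaves of $X$ in this sense are the leaves of $T$ that lie in $X$. For rooted trees $A,B$ let $A\ast B$ be the unrooted tree obtained by joining their roots by an edge. By Lemma~\ref{lem:centroid}, a tree with two centroids is $A\ast B$ with $|A|=|B|$, and the unordered pair $\{A,B\}$ of rooted \emph{halves} is an invariant of the tree.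

We write $X\lessdot Y$ if $Y-w\cong X$ for some leaf $w$ of $Y$, that is, if $Y$ is obtained from $X$ by adding a leaf; in particular $\emptyset\lessdot\bullet$. For multisets, $F\lessdot F'$ means that $F'$ arises from $F$ by replacing a member $\delta$ by some $\delta^+$ with $\delta\lessdot\delta^+$, where $\delta=\emptyset$ is allowed and means that $\bullet$ is added to $F$. Thus $\langle F\rangle\lessdot\langle F'\rangle$ if and only if $F\lessdot F'$.

Two families of rooted trees recur. The \emph{rooted path} $\Pi_m$ is the path on $m$ vertices rooted at an end. For $m\ge3$ the \emph{fork} $\Phi_m$ is obtained from $\Pi_{m-2}$ by giving its last vertex two leaf children, so $|\Phi_m|=m$ and $\Phi_3=\langle\bullet,\bullet\rangle$. Deleting any leaf from $\Pi_m$ or from $\Phi_m$ gives $\Pi_{m-1}$; we call $\{\Pi_m,\Phi_m\}$ a \emph{twin pair}.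

\begin{example}\label{ex:nine}
Let $T=\langle\Pi_3,\Phi_3,\Pi_2\rangle$ with root $c$, so $n=9$, and let $u,v$ be leaves. In $T-u$ plus a leaf, the branches at $c$ have at most $4<9/2$ vertices, so $c$ is the unique centroid. The same holds for $v$. Hence, if $H$ is rooted at its centroid, then $T-u\lessdot H$ and $T-v\lessdot H$ as rooted trees.

Take $u$ in $\Phi_3$ and $v$ in $\Pi_2$. Then $T-u=\langle\Pi_3,\Pi_2,\Pi_2\rangle$ allows the branch sizes $\{4,2,2\}$, $\{3,3,2\}$, $\{3,2,2,1\}$ for $H$, and $T-v=\langle\Pi_3,\Phi_3,\bullet\rangle$ allows $\{4,3,1\}$, $\{3,3,2\}$, $\{3,3,1,1\}$. Only $\{3,3,2\}$ is common. So $H$ arises from $T-v$ by enlarging $\bullet$ to $\Pi_2$, and $H\cong T$.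

Take instead $u$ in $\Pi_3$ and $v$ in $\Phi_3$. Then $T-u=\langle\Pi_2,\Phi_3,\Pi_2\rangle$ and $T-v=\langle\Pi_3,\Pi_2,\Pi_2\rangle$. The tree $\Psi=\langle\Pi_2,\bullet\rangle$ satisfies $\Phi_3\lessdot\Psi$ and $\Pi_3\lessdot\Psi$, so $\langle\Psi,\Pi_2,\Pi_2\rangle\not\cong T$ is a reconstruction. This pair fails because the twins $\Pi_3$ and $\Phi_3$ become equal when a leaf is deleted.
\end{example}

\begin{example}\label{ex:spider}
In $T=S(2,2,2)$, the smallest tree that is not a caterpillar, every leaf has the card $S(1,2,2)$, and $S(1,1,2,2)$ is a reconstruction from any two leaves. For trees with this much symmetry one must delete an inner vertex.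
\end{example}

The examples show the method and its two limits, twin pairs and symmetry. The next section proves that for rooted trees there are no other obstacles. Section~\ref{sec:reduction} deals with a third difficulty that the examples avoid: when a branch has nearly $n/2$ vertices, the centroid may move.

\section{Adding a leaf in two ways}\label{sec:rooted}

In this section all trees are rooted. The question is when $T-u\lessdot H$ and $T-v\lessdot H$ force $H\cong T$.

\subsection{Leaves in two non-isomorphic branches}

We first show that twin pairs are the only pairs that become equal no matter which leaves are deleted.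

\begin{lemma}\label{lem:twins}
Let $X\not\cong Y$ be nonempty rooted trees such that $X-u\cong Y-v$ for all leaves $u$ of $X$ and $v$ of $Y$. Then $\{X,Y\}$ is a twin pair.
\end{lemma}

\begin{proof}
We use induction on $|X|=|Y|$. Rooted trees with at most two vertices are determined by their size, so $|X|\ge3$. All trees $X-u$ are isomorphic. If $u_1,u_2$ are leaves in different branches $B_1,B_2$ of $X$, then $X-u_1\cong X-u_2$ gives $\{B_1-u_1,B_2\}=\{B_1,B_2-u_2\}$ as multisets, and $B_2\not\cong B_2-u_2$ forces $B_2\cong B_1$. So $X=\langle B^c\rangle$, and likewise $Y=\langle C^d\rangle$.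

If $c,d\ge2$, the largest branch of $X-u$ is $B$, occurring $c-1$ times, and the largest branch of $Y-v$ is $C$, occurring $d-1$ times. Then $B\cong C$ and $c=d$, contrary to $X\not\cong Y$. If $c=d=1$, then $B\not\cong C$ and $B-u\cong C-v$ for all leaves; by induction $\{B,C\}=\{\Pi_m,\Phi_m\}$, so $\{X,Y\}=\{\Pi_{m+1},\Phi_{m+1}\}$. If $c\ge2$ and $d=1$, then $|C|\ge2$, so $Y-v$ has exactly one branch. The tree $X-u$ has one branch only if $c=2$ and $B=\bullet$. Thus $X=\Phi_3$, and $Y=\langle C\rangle$ with $|C|=2$ is $\Pi_3$. The case $c=1$, $d\ge2$ is symmetric.
\end{proof}

The next lemma is the bookkeeping of Example~\ref{ex:nine} in general. The two descriptions of $H$ give an equation between multisets of branches, and one asks which term cancels which.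

\begin{lemma}\label{lem:exchange}
Let $T=\langle F\rangle$, let $A\not\cong B$ be members of $F$, let $u$ be a leaf of $A$ and $v$ a leaf of $B$, and let $T-u\lessdot H$ and $T-v\lessdot H$. Then $H\cong T$, or one of the following holds:
\begin{enumerate}
\item[(a)] $A-u\cong B-v$;
\item[(b)] $A\lessdot B$ and $B-v\not\cong A$;
\item[(c)] $B\lessdot A$ and $A-u\not\cong B$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write multisets as formal sums of isomorphism classes $[\,\cdot\,]$ with $[\emptyset]=0$. We have $H=\langle F'\rangle$ with
\[
[F']=[F]-[A]+[A-u]-[\delta]+[\delta^+]=[F]-[B]+[B-v]-[\varepsilon]+[\varepsilon^+],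
\]
where $\delta\lessdot\delta^+$ and $\varepsilon\lessdot\varepsilon^+$. Hence
\[
\{A-u,\ \delta^+,\ B,\ \varepsilon\}=\{B-v,\ \varepsilon^+,\ A,\ \delta\}.
\]
The nonempty members of the two sides agree with multiplicity, and both sides have four members, so the empty members agree too. The tree $A$ occurs on the left, and it is neither $A-u$ nor $B$, so $A\in\{\varepsilon,\delta^+\}$. After $A$ is canceled, $B$ occurs in $\{B-v,\varepsilon^+,\delta\}$, so $B\in\{\delta,\varepsilon^+\}$. There are four cases.

If $A=\varepsilon$ and $B=\delta$, there remains $\{A-u,\delta^+\}=\{B-v,\varepsilon^+\}$. Since $|\varepsilon^+|=|A|+1$, we get $A-u=B-v$, which is (a).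

If $A=\varepsilon$ and $B=\varepsilon^+$, then $A\lessdot B$ and $\{A-u,\delta^+\}=\{B-v,\delta\}$. Since $\delta^+\ne\delta$, we get $\delta=A-u$ and $\delta^+=B-v$, so $[F']=[F]-[A]+[B-v]$. Thus $H\cong T$ if $B-v\cong A$, and (b) holds otherwise.

If $A=\delta^+$ and $B=\delta$, then $B\lessdot A$ and $\{A-u,\varepsilon\}=\{B-v,\varepsilon^+\}$. Since $\varepsilon\ne\varepsilon^+$, we get $\varepsilon=B-v$ and $\varepsilon^+=A-u$, so $[F']=[F]-[B]+[A-u]$. Thus $H\cong T$ or (c) holds.

If $A=\delta^+$ and $B=\varepsilon^+$, there remains $\{A-u,\varepsilon\}=\{B-v,\delta\}$. Either $A-u=B-v$, which is (a), or $\delta=A-u$, and then $[F']=[F]-[A]+[\delta^+]=[F]$.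
\end{proof}

\begin{corollary}\label{cor:good}
Let $T=\langle F\rangle$ and let $A\not\cong B$ be members of $F$ that do not form a twin pair. Then there are leaves $u$ of $A$ and $v$ of $B$ such that $T-u\lessdot H$ and $T-v\lessdot H$ imply $H\cong T$.
\end{corollary}

\begin{proof}
We choose $u,v$ so that (a), (b), (c) of Lemma~\ref{lem:exchange} all fail. If $|A|=|B|$, then (b) and (c) fail, and Lemma~\ref{lem:twins} provides leaves for which (a) fails. If $|A|\neq|B|$, say $|A|<|B|$, then (a) and (c) fail; if $A\lessdot B$ we choose $v$ with $B-v\cong A$, and otherwise any leaves will do.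
\end{proof}

\subsection{Isomorphic branches}

When all branches are isomorphic, the problem descends to a single branch.

\begin{lemma}\label{lem:equal}
Let $T=\langle A^k\rangle$ with $k\ge1$, let $u,v$ be leaves of a copy of $A$ with $A-u\not\cong A-v$, and let $T-u\lessdot H$ and $T-v\lessdot H$. Then $H=\langle A^{k-1},A^*\rangle$ with $A-u\lessdot A^*$ and $A-v\lessdot A^*$.
\end{lemma}

\begin{proof}
With the notation of the previous proof, the two descriptions of $H$ give $\{A-u,\delta^+,\varepsilon\}=\{A-v,\varepsilon^+,\delta\}$, so $A-u\in\{\delta,\varepsilon^+\}$. If $A-u=\delta$, then $\{\delta^+,\varepsilon\}=\{A-v,\varepsilon^+\}$, hence $\varepsilon=A-v$ and $\delta^+=\varepsilon^+$, and $A^*=\delta^+$ is as claimed. If $A-u=\varepsilon^+$, then $|\varepsilon|=|A|-2$. The branches of $T-v$ have at least $|A|-1$ vertices, so $\varepsilon=\emptyset$ and $A=\Pi_2$, which has only one leaf; this contradicts $A-u\not\cong A-v$.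
\end{proof}

This suggests naming the rooted trees for which the descent fails. A nonempty rooted tree $A$ is \emph{confusable} if for all leaves $u,v$ with $A-u\not\cong A-v$ there is $A^*\not\cong A$ with $A-u\lessdot A^*$ and $A-v\lessdot A^*$. If all trees $A-u$ are isomorphic, $A$ is confusable for lack of a pair to test. A less trivial source is twin pairs. Call $\langle\Pi_m^a,\Phi_m^b\rangle$ with $m\ge3$ and $a,b\ge1$ a \emph{mixed tree}. It is confusable: if $\Psi$ is $\Phi_m$ with one of its two leaves extended, which is also $\Pi_m$ with a leaf added at depth $m-2$, then $A^*=\langle\Pi_m^{a-1},\Phi_m^{b-1},\Pi_{m-1},\Psi\rangle$ works, as in Example~\ref{ex:nine}. Let the class of \emph{layered} trees be the smallest class that contains $\bullet$ and all mixed trees and is closed under $X\mapsto\langle X^k\rangle$ for $k\ge1$; see Figure~\ref{fig:layered}.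

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.65]
\draw (-2,-1)--(0,0)--(2,-1);
\fill (0,0) circle (2.6pt);
\foreach \c in {-2,2} {
\begin{scope}[xshift=\c cm]
\draw (-0.8,-4)--(-0.8,-2)--(0,-1)--(0.8,-2)--(0.4,-3) (0.8,-2)--(1.2,-3);
\foreach \x/\y in {0/-1,-0.8/-2,-0.8/-3,-0.8/-4,0.8/-2,0.4/-3,1.2/-3} \fill (\x,\y) circle (2.6pt);
\end{scope}}
\node[above] at (0,0) {$\rho$};
\node[right] at (2.8,-2) {$p$};
\node[right] at (3.2,-3) {$u$};
\end{tikzpicture}
\caption{The layered tree $\langle X^2\rangle$ with root $\rho$, built from two copies of the mixed tree $X=\langle\Pi_3,\Phi_3\rangle$, whose branches are a rooted path and a fork on three vertices each. The marked fork vertex $p$ and its leaf child $u$ form a pair that determines the tree.}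
\label{fig:layered}
\end{figure}

\begin{lemma}\label{lem:confusable}
Every confusable rooted tree is layered.
\end{lemma}

\begin{proof}
We use induction on the size. Let $G=\langle F\rangle$ be confusable with $|G|\ge2$.

Suppose that $F$ has members $A\not\cong B$. For leaves $u$ of $A$ and $v$ of $B$ we have $G-u\not\cong G-v$, because $\{A-u,B\}=\{A,B-v\}$ would need $B\in\{A,B-v\}$. So confusability applies to all such $u,v$, and Corollary~\ref{cor:good} shows that $\{A,B\}$ is a twin pair $\{\Pi_m,\Phi_m\}$. The only tree that forms a twin pair with $\Pi_m$ is $\Phi_m$, so there is no third isomorphism type in $F$, and $G$ is a mixed tree.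

Suppose that $G=\langle A^k\rangle$. Let $u,v$ be leaves of one copy of $A$ with $A-u\not\cong A-v$. Then $G-u\not\cong G-v$, so there is $G^*\not\cong G$ with $G-u\lessdot G^*$ and $G-v\lessdot G^*$. By Lemma~\ref{lem:equal}, $G^*=\langle A^{k-1},A^*\rangle$ with $A-u\lessdot A^*$ and $A-v\lessdot A^*$, and $A^*\not\cong A$. So $A$ is confusable, hence layered by induction, and so is $G$.
\end{proof}

\subsection{Moving the root}

When the centroid moves to a neighbor, a rooted tree $X$ is compared with trees such as $\langle X-u\rangle$, in which everything lies one level deeper. Such a comparison can succeed only if $X$ looks the same after a shift, and this forces $X$ to be a path or a piece of a caterpillar. Call a rooted tree a \emph{comb} if every vertex has at most one non-leaf child. Rooted paths are combs. In a comb the vertices that have children form a path starting at the root, so if $X$ and $Y$ are combs, then $X\ast Y$ and $\langle X,Y,\bullet\rangle$ are caterpillars.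

To detect a shift, let $\sigma(X)$ be the least depth of a vertex with at least two children and $\tau(X)$ the least depth of a vertex with at least two non-leaf children, with the value $\infty$ if there is no such vertex. Thus a nonempty $X$ is a rooted path if and only if $\sigma(X)=\infty$, and a comb if and only if $\tau(X)=\infty$. If $X$ is not a rooted path, $\sigma(X)$ is the number of vertices that precede the first branching vertex. Adding a leaf preserves depths, children and non-leaves, and a new root raises all depths by one. Therefore
\begin{equation}\label{eq:mono}
X\lessdot Y\ \Longrightarrow\ \sigma(Y)\le\sigma(X)\text{ and }\tau(Y)\le\tau(X),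
\end{equation}
\begin{equation}\label{eq:shift}
\sigma(\langle Z\rangle)=\sigma(Z)+1,\qquad \tau(\langle Z,\bullet\rangle)=\tau(Z)+1 .
\end{equation}

\begin{lemma}\label{lem:shift}
Let $X,P,Q$ be nonempty rooted trees and let $u$ be a leaf of $X$.
\begin{enumerate}
\item[(i)] If $X\lessdot\langle X\rangle$, in particular if $X\cong\langle X-u\rangle$, then $X$ is a rooted path.
\item[(ii)] If $X=\langle X_1\rangle$ and $X_1\lessdot\langle X-u\rangle$, then $X$ is a rooted path.
\item[(iii)] If $Q\lessdot\langle P\rangle$ and $P\lessdot\langle Q\rangle$, then $P$ and $Q$ are rooted paths.
\item[(iv)] If $X\lessdot\langle X-u,\bullet\rangle$, then $X$ is a comb.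
\end{enumerate}
\end{lemma}

\begin{proof}
We use \eqref{eq:mono}, \eqref{eq:shift} and $X-u\lessdot X$. In (i), note that $\langle X-u\rangle=\langle X\rangle-u$; the hypothesis gives $\sigma(X)+1\le\sigma(X)$. In (ii), $\sigma(X-u)+2\le\sigma(X_1)+1=\sigma(X)\le\sigma(X-u)$. In (iii), $\sigma(P)+1\le\sigma(Q)$ and $\sigma(Q)+1\le\sigma(P)$. In (iv), $\tau(X-u)+1\le\tau(X)\le\tau(X-u)$. In each case the inequalities force all values that occur to be $\infty$.
\end{proof}

The last lemma is tailored to trees that consist of two halves $X,Y$ of equal size. We shall find in Section~\ref{sec:reduction} that leaves $u$ of $X$ and $v$ of $Y$ can fail to determine such a tree only in the four ways (E0)--(E3) below. The lemma says which halves make every choice of leaves fail.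

\begin{lemma}\label{lem:halves}
Let $|X|=|Y|\ge3$, with neither $X$ nor $Y$ a rooted path. Suppose that for all leaves $u$ of $X$ and $v$ of $Y$ one of the following holds:
\begin{enumerate}
\item[(E0)] $X\cong Y$, and there is $X^*\not\cong X$ with $X-u\lessdot X^*$ and $Y-v\lessdot X^*$;
\item[(E1)] $X-u\cong Y-v$;
\item[(E2)] $Y=\langle Y_1\rangle$, $Y_1\lessdot X$ and $X-u\not\cong Y_1$;
\item[(E3)] $X=\langle X_1\rangle$, $X_1\lessdot Y$ and $Y-v\not\cong X_1$.
\end{enumerate}
Then $X\cong Y$, and $X$ is layered.
\end{lemma}

\begin{proof}
Suppose that $X\not\cong Y$, so (E0) never holds. Assume first that $Y=\langle Y_1\rangle$ with $Y_1\lessdot X$. Choose $u$ with $X-u\cong Y_1$ and any $v$; then (E2) fails. If (E1) holds, then $Y_1\cong Y-v=\langle Y_1-v\rangle$, so $Y_1$ and $Y$ are rooted paths by Lemma~\ref{lem:shift}(i). If (E3) holds, then $Y_1\lessdot\langle X_1\rangle$ and $X_1\lessdot\langle Y_1\rangle$, so $X$ and $Y$ are rooted paths by Lemma~\ref{lem:shift}(iii). Both are excluded, so the assumption is false and (E2) never holds. By symmetry (E3) never holds. Hence (E1) holds for all $u,v$, and by Lemma~\ref{lem:twins} one of $X,Y$ is a rooted path, a contradiction.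

So $X\cong Y$. Now (E2) would give $Y_1\lessdot\langle Y_1\rangle$ and (E3) would give $X_1\lessdot\langle X_1\rangle$, making $X$ a rooted path by Lemma~\ref{lem:shift}(i). Thus (E0) holds whenever (E1) fails, which says that $X$ is confusable. Lemma~\ref{lem:confusable} finishes the proof.
\end{proof}

\section{Reduction to three families}\label{sec:reduction}

\begin{proposition}\label{prop:reduction}
Let $T$ be a tree that is not a caterpillar. Then some pair of vertices determines $T$, or $T$ has one of the following forms:
\begin{enumerate}
\item[(A)] $T$ consists of a rooted tree $\Gamma$ whose root $r$ has at least two branches, and a leg of length $L\ge|\Gamma|$ attached at $r$;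
\item[(B)] $T$ is a mixed tree $\langle\Pi_m^a,\Phi_m^b\rangle$ with $a+b\ge3$;
\item[(C)] $T=\langle A^k\rangle$ with $k\ge2$, or $T=A\ast A$, where $A$ is layered.
\end{enumerate}
\end{proposition}

\begin{proof}
We have $n\ge7$. Let $c$ be a centroid of $T$, let $\mu$ be the largest size of a branch at $c$, and root $T$ and its leaf-deleted cards at $c$ unless said otherwise. If $T$ has two centroids we are in Case~5 below. Otherwise $\mu<n/2$, so either $\mu\le(n-3)/2$ (Case~1), or $n$ is even and $\mu=n/2-1$ (Case~2), or $n$ is odd and $\mu=(n-1)/2$ (Cases~3 and~4). In each case the pair contains a leaf, so $H$ is a tree. The closer $\mu$ is to $n/2$, the more positions of the centroid of $H$ have to be considered.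

\medskip\noindent\textbf{Case 1: $\mu\le(n-3)/2$.} Since $2\mu<n-1$, there are at least three branches. Let $u,v$ be any two leaves. View $H$ as $T-u$ plus a leaf; the branches at $c$ have at most $\mu+1<n/2$ vertices, so $c$ is the unique centroid of $H$. The same holds in the view from $v$. Hence $T-u\lessdot H$ and $T-v\lessdot H$ when $H$ is rooted at its centroid. If two branches are non-isomorphic, Corollary~\ref{cor:good} gives a determining pair unless every two non-isomorphic branches form a twin pair, and then $T$ has form (B). If $T=\langle A^k\rangle$ and $A$ is not confusable, two leaves of one copy of $A$ that violate confusability determine $T$ by Lemma~\ref{lem:equal}. If $A$ is confusable, $T$ has form (C) by Lemma~\ref{lem:confusable}.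

\medskip\noindent\textbf{Case 2: $n=2g+2$ and $\mu=g$.} Here $g\ge3$. Let $B$ be a branch with $g$ vertices. The other branches have $g+1$ vertices in total, so there are at least two of them.

Suppose that another branch $A$ has $g$ vertices. Then $T=\langle B,A,\bullet\rangle$. Let $u$ be the leaf adjacent to $c$ and consider $\{c,u\}$. The branches of $H$ at $c'$ have sizes $g,g,1$, so $c'$ is the unique centroid of the tree $H-u'$ on $2g+1$ vertices. The centroid of $T-u=\langle B,A\rangle$ is $c$, with degree $2$. So $c'$ has degree $2$ in $H-u'$ and degree $3$ in $H$, which means that $u'$ is attached at the centroid of $\langle B,A\rangle$, and $H\cong T$.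

Suppose that all other branches have at most $g-1$ vertices. Let $A$ be one of them, $u$ a leaf of $B$ and $v$ a leaf of $A$. The branches of $T-u$ at $c$ have at most $g-1$ vertices. So in the view of $H$ as $T-u$ plus a leaf, $c$ has degree at least $3$ and branches of size at most $g<n/2$; it is the unique centroid $c_H$ of $H$, and $c_H\ne v'$. Both $c_H$ in $H-v'$ and $c$ in $T-v$ have branches of size at most $g$ in a tree with $2g+1$ vertices, so they are the unique centroids and correspond to each other. Hence $T-u\lessdot H$ and $T-v\lessdot H$ for all such $u,v$. Since $|A|\ne|B|$, Corollary~\ref{cor:good} gives a determining pair.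

\medskip
In Cases 3 and 4 we have $n=2g+1$ with $g\ge3$, and the pair consists of two leaves $u,v$. Then $H$ has a unique centroid $c_H$, at which we root $H$. Its branches have at most $g$ vertices, so its degree is at least $2$ and $c_H\notin\{u',v'\}$; and $c_H$ is a centroid of the trees $H-u'$ and $H-v'$ on $2g$ vertices. The new difficulty is that a card may have two centroids, and $c_H$ may correspond to either. In compensation, the new leaf cannot be added to a branch that already has $g$ vertices.

\medskip\noindent\textbf{Case 3: $n=2g+1$, $\mu=g$, and $c$ has at least three branches.} Let $B$ be a branch with $g$ vertices and root $b$, and let $A_1,\dots,A_r$, $r\ge2$, be the other branches. They have $g$ vertices in total, so each has at most $g-1$. Put $A=\langle A_1,\dots,A_r\rangle$, so $|A|=g+1$. Let $u$ be a leaf of $B$ and $v$ a leaf of $A$. The branches of $T-u$ at $c$ have fewer than $g$ vertices, so $c$ is its unique centroid and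
\begin{equation}\label{eq:c3u}
H=\langle F_1\rangle\quad\text{with}\quad\{B-u,A_1,\dots,A_r\}\lessdot F_1 .
\end{equation}
The centroids of $T-v=B\ast(A-v)$ are $c$ and $b$. According to which of them corresponds to $c_H$,
\begin{align}
H&=\langle B,F_2\rangle\quad\text{with}\quad A-v\lessdot\langle F_2\rangle,\qquad\text{or}\label{eq:c3c}\\
H&=\langle A-v,F_3\rangle\quad\text{with}\quad B\lessdot\langle F_3\rangle.\label{eq:c3b}
\end{align}

\emph{Suppose that $|A_i|\le g-2$ for all $i$.} If $B\lessdot A$, choose $v$ with $A-v\cong B$; otherwise let $v$ be arbitrary. Let $u$ be arbitrary. If \eqref{eq:c3c} holds, then $T-u\lessdot H$ and $T-v\lessdot H$, and Lemma~\ref{lem:exchange} applies to $B$ and the branch $A_i$ containing $v$; their sizes differ by at least $2$, so $H\cong T$. If \eqref{eq:c3b} holds, $H$ has the branch $A-v$ with $g$ vertices. In \eqref{eq:c3u} a member of size $g$ can only come from enlarging $B-u$, so the other branches of $H$ are $F_3=\{A_1,\dots,A_r\}$. Then $B\lessdot A$, so $A-v\cong B$ by the choice of $v$, and $H=\langle B,A_1,\dots,A_r\rangle=T$.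

\emph{Suppose that $|A_1|=g-1$,} so $A=\langle A_1,\bullet\rangle$. If $g=3$, then $B$ and $A_1$ have at most three vertices and are combs, so $T$ would be a caterpillar; hence $g\ge4$. Let $v$ be the one-vertex branch, so that $A-v=\langle A_1\rangle$. Let $u$ be a leaf of $B$; if $B$ has the form $\langle B_1,\bullet\rangle$, where $|B_1|=g-2\ge2$, take $u$ in $B_1$, so that $B-u$ still has two branches. By \eqref{eq:c3u}, $H$ has at least three branches. If \eqref{eq:c3c} holds, then $\{A_1\}\lessdot F_2$ and $F_2$ has at least two members, so $F_2=\{A_1,\bullet\}$ and $H\cong T$. Let \eqref{eq:c3b} hold. The branch $\langle A_1\rangle$ of $H$ has $g\ge4$ vertices, so in \eqref{eq:c3u} it comes from enlarging $B-u$ or $A_1$. If it comes from $A_1$, then $A_1\lessdot\langle A_1\rangle$ and $F_3=\{B-u,\bullet\}$, so $B\lessdot\langle B-u,\bullet\rangle$. By Lemma~\ref{lem:shift}(i) and (iv), $A_1$ and $B$ are combs, and $T=\langle B,A_1,\bullet\rangle$ is a caterpillar, a contradiction. So $B-u\lessdot\langle A_1\rangle$ and $F_3=\{A_1,\bullet\}$. From $B\lessdot\langle A_1,\bullet\rangle$ we get $B=\langle A_1\rangle$ or $B=\langle B_1,\bullet\rangle$ with $B_1\lessdot A_1$.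 In the second case $B-u$ has two branches, which contradicts $B-u\lessdot\langle A_1\rangle$. In the first case $H=\langle B,A_1,\bullet\rangle=T$.

\medskip
In the remaining cases $T$ is $\langle X,Y\rangle$ or $X\ast Y$ with $|X|=|Y|=g$. Let $x,y$ be the roots of $X,Y$. Suppose that $X$ is a rooted path. Then $Y$ is not, since $T$ is not a path. Let $r$ be the first vertex of $Y$, starting from $y$, with at least two children, and let $\Gamma$ be the subtree of $Y$ rooted at $r$. The rest of $T$ is a leg at $r$ that contains $X$, so its length is at least $g\ge|\Gamma|$, and $T$ has form (A). So we may assume that neither $X$ nor $Y$ is a rooted path. Let $u$ be a leaf of $X$ and $v$ a leaf of $Y$, and suppose that $H\not\cong T$ is a reconstruction from $\{u,v\}$. We show that one of (E0)--(E3) holds. Then, if no such pair of leaves determines $T$, Lemma~\ref{lem:halves} shows that $X\cong Y$ is layered, and $T$ has form (C).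

\medskip\noindent\textbf{Case 4: $n=2g+1$ and $T=\langle X,Y\rangle$.} The centroids of $T-u$ are $c$ and $y$, and those of $T-v$ are $c$ and $x$. So one statement of each row holds:
\[
\begin{array}{ll}
(1)\ \ H=\langle Y,F_1\rangle,\ \{X-u\}\lessdot F_1; &\quad (2)\ \ H=\langle\langle X-u\rangle,F_2\rangle,\ Y\lessdot\langle F_2\rangle;\\[3pt]
(1')\ H=\langle X,F_1'\rangle,\ \{Y-v\}\lessdot F_1'; &\quad (2')\ H=\langle\langle Y-v\rangle,F_2'\rangle,\ X\lessdot\langle F_2'\rangle.
\end{array}
\]
Each of the four multisets has total size $g$, so if it has a member with $g$ vertices, it has no other member.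

\emph{$(1)$ and $(1')$.} If $X\not\cong Y$, then $X\in F_1$, so $F_1=\{X\}$ and $H\cong T$. Hence $X\cong Y$ and $F_1=F_1'$. Either this multiset is $\{X^*\}$ with $X-u\lessdot X^*$, $Y-v\lessdot X^*$ and $X^*\not\cong X$, which is (E0), or it is $\{X-u,\bullet\}=\{Y-v,\bullet\}$, which gives (E1).

\emph{$(2)$ and $(1')$.} The tree $X$ is a branch of $H$, and $X\not\cong\langle X-u\rangle$ by Lemma~\ref{lem:shift}(i). So $F_2=\{X\}$, and $Y\lessdot\langle X\rangle$ means that $Y=\langle Y_1\rangle$ with $Y_1\lessdot X$. Since $H=\langle X,\langle X-u\rangle\rangle\not\cong\langle X,\langle Y_1\rangle\rangle$, we have $X-u\not\cong Y_1$. This is (E2). Symmetrically, $(1)$ and $(2')$ give (E3).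

\emph{$(2)$ and $(2')$.} The branch $\langle X-u\rangle$ of $H$ is isomorphic to $\langle Y-v\rangle$, which gives (E1), or $F_2'=\{\langle X-u\rangle\}$. In the latter case $X=\langle X_1\rangle$ with $X_1\lessdot\langle X-u\rangle$, which Lemma~\ref{lem:shift}(ii) excludes.

\medskip\noindent\textbf{Case 5: $n=2g$ and $T=X\ast Y$.} Here $g\ge4$. The card $T-u$ has $2g-1$ vertices and the unique centroid $y$, whose branches are $X-u$, with $g-1$ vertices, and the branches of $Y$, with $g-1$ vertices in total. If the new leaf creates a branch with $g$ vertices at $y$, then $H$ has two centroids; otherwise $y$ is the unique centroid of $H$. So one of the following holds: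
\begin{enumerate}
\item[(1)] $H=Z\ast Y$ with $X-u\lessdot Z$;
\item[(2)] $H=Z\ast\langle X-u\rangle$ with $Y=\langle Y_1\rangle$ and $Y_1\lessdot Z$;
\item[(3)] $H$ has a unique centroid, and rooted there $H=\langle X-u,F\rangle$ with $Y\lessdot\langle F\rangle$.
\end{enumerate}
Let $(1'),(2'),(3')$, with $Z',X_1,F'$, be the statements obtained by exchanging the roles of $X,u$ and $Y,v$. By the number of centroids, $(3)$ holds if and only if $(3')$ does. In the other combinations we compare the pairs of halves.

\emph{$(1)$ and $(1')$.} We have $\{Z,Y\}=\{Z',X\}$, and $Z\not\cong X$ because $H\not\cong T$. So $X\cong Y$ and $Z\cong Z'$, which is (E0) with $X^*=Z$.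

\emph{$(1)$ and $(2')$.} We have $\{Z,Y\}=\{Z',\langle Y-v\rangle\}$ with $X=\langle X_1\rangle$ and $X_1\lessdot Z'$. Since $Y\not\cong\langle Y-v\rangle$ by Lemma~\ref{lem:shift}(i), we get $Y\cong Z'$, so $X_1\lessdot Y$ and $H=\langle Y-v\rangle\ast Y$. As $H\not\cong T$, we have $Y-v\not\cong X_1$. This is (E3). Symmetrically, $(2)$ and $(1')$ give (E2).

\emph{$(2)$ and $(2')$.} The half $\langle X-u\rangle$ is isomorphic to $\langle Y-v\rangle$, which gives (E1), or to $Z'$. In the latter case $X_1\lessdot\langle X-u\rangle$, which Lemma~\ref{lem:shift}(ii) excludes.

\emph{$(3)$ and $(3')$.} If (E1) fails, then $X-u\in F'$ and $Y-v\in F$. These multisets have total size $g$, so $F'=\{X-u,\bullet\}$ and $F=\{Y-v,\bullet\}$. Then $X\lessdot\langle X-u,\bullet\rangle$ and $Y\lessdot\langle Y-v,\bullet\rangle$, so $X$ and $Y$ are combs by Lemma~\ref{lem:shift}(iv), and $T$ is a caterpillar, a contradiction.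
\end{proof}

\section{Trees with a long leg}\label{sec:A}

In a tree of form (A) the long leg has at least half of the vertices, so branch sizes say little about $\Gamma$. The invariant to use instead is the long leg itself. For a tree $G$ that is not a path let $\lambda(G)$ be the largest length of a maximal leg. We delete the end of the long leg and a leaf $v$ of $\Gamma$. The card of $v$ shows the long leg intact, and a reconstruction that puts the missing leaf elsewhere cannot produce a leg of that length.

\begin{proposition}\label{prop:A}
A tree of form \textup{(A)} that is not a caterpillar is determined by a pair.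
\end{proposition}

\begin{proof}
Let $q_1,\dots,q_L$ be the long leg with top $q_1$ and end $e=q_L$, and let $g=|\Gamma|$, so $L\ge g\ge3$. If $\Gamma$ has the form $\langle Y,\bullet\rangle$, then $Y$ is not a rooted path, because a spider with three legs, one of length $1$, is a caterpillar; in this case let $v$ be the one-vertex branch. Otherwise let $v$ be any leaf of $\Gamma$. We claim that $T-v$ is not a path and that
\begin{equation}\label{eq:lambda}
\lambda(T-v)\ge L,\qquad\text{and}\qquad\lambda(T-v)\ge L+1+\sigma(Y)\ \text{ if }\Gamma=\langle Y,\bullet\rangle .
\end{equation}
If $\Gamma=\langle Y,\bullet\rangle$, the maximal leg of $e$ in $T-v$ runs through $r$ and through the $\sigma(Y)$ vertices that precede the first branching vertex of $Y$, which has degree at least $3$. Otherwise $\Gamma$ has at least three branches, or two branches with at least two vertices each, so $r$ keeps degree at least $3$ in $T-v$.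

Consider $\{e,v\}$. The tree $H$ is $T-e$ with a new leaf $e'$ attached at some vertex $z$, and $v'\ne e'$ is a leaf of $H$ such that $G=H-v'$ is isomorphic to $T-v$. If $z=q_{L-1}$, then $H\cong T$. We show that every other position of $z$ makes $\lambda(G)$ too small for \eqref{eq:lambda}.

\emph{Let $z\in\Gamma$,} and let $\Gamma^+$ be $\Gamma$ with $e'$ added. It has $g+1$ vertices and at least two branches, each with at most $g-1$ vertices. The vertex $q_1$ is not a leaf of $H$, since $L-1\ge2$, so $q_1\in G$. A maximal leg of $G$ that starts in $\Gamma^+$ does not contain $r$: otherwise $r$ would have degree $2$, with a path on either side, and $G$ would be a path. So such a leg lies in a branch of $\Gamma^+$ and has length at most $g-1<L$. If $r$ has degree at least $3$ in $G$, the remaining maximal leg consists of vertices $q_i$ with $i\le L-1$, and $\lambda(G)<L$. Otherwise only one branch of $\Gamma^+$ survives in $G$, so $\Gamma^+=\langle Y',\bullet\rangle$ with $v'$ the one-vertex branch. Then $e'\in Y'$, and since $\Gamma$ has at least two branches, $\Gamma=\langle Y,\bullet\rangle$ with $Y=Y'-e'$. The remaining maximal leg consists of $q_{L-1},\dots,q_1,r$ and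 $\sigma(Y')$ further vertices, and $\sigma(Y')\le\sigma(Y)$ by \eqref{eq:mono}. So $\lambda(G)\le L+\sigma(Y)$.

\emph{Let $z=q_i$ with $1\le i\le L-2$.} Then $v'$ is $q_{L-1}$ or a leaf of $\Gamma$. The branches of $\Gamma$ have at most $g-2$ vertices. If $v'=q_{L-1}$, then $r$ has degree at least $3$ in $G$, so every maximal leg lies in a branch at $r$; the branch containing $q_1$ has $L-1$ vertices. So $\lambda(G)<L$. If $v'\in\Gamma$, then $q_i$ has degree $3$ in $G$, and the maximal legs of $e'$ and of $q_{L-1}$ have lengths $1$ and $L-1-i$. A maximal leg that starts in $\Gamma$ and contains $r$ would force $\Gamma-v'$ to be a rooted path, so that $\Gamma=\langle Y,\bullet\rangle$ with $Y$ a rooted path, which is excluded. So again $\lambda(G)<L$.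
\end{proof}

\section{A leg among branches of equal size}\label{sec:B}

For the symmetric trees we use inner vertices. A useful pair consists of a vertex $y$ and the top $x$ of a leg at $y$. The dacard of $x$ shows $T$ with the leg removed, and the dacard of $y$ restricts where and how the leg can be put back. Since neither vertex is a leaf, we must first rule out disconnected reconstructions.

\begin{lemma}\label{lem:leg}
Let $y$ be a vertex of degree at least $2$ in a tree $T$. Suppose that all branches at $y$ have at least $j\ge2$ vertices and that one of them is a leg of length $j$ with top $x$. Let $Z$ be $T$ minus this leg, and let $H$ be a reconstruction from $\{y,x\}$.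
\begin{enumerate}
\item[(a)] $H$ is a tree.
\item[(b)] If the branch $\Lambda$ of $H$ at $y'$ that contains $x'$ has $j$ vertices, then $H-\Lambda\cong Z$; if moreover $\Lambda$ is a path, then it is a leg at $y'$.
\end{enumerate}
\end{lemma}

\begin{proof}
We have $d_T(x)=2$ and $T-x=Z+P_{j-1}$. A component of $H$ that avoids $y'$ is a component of $H-y'$, hence a tree with at least $j$ vertices; the component containing $y'$ has at least $j+1$ vertices. So $H$ has no component with $j-1$ vertices and no component with $j$ vertices and a cycle, and (a) follows from Lemma~\ref{lem:basic}(c).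

For (b), the subtree $H-\Lambda$ avoids $x'$ and has $n-j\ge j+1$ vertices. So it lies in the component of $H-x'$ isomorphic to $Z$, and it equals this component because $|Z|=n-j$. The vertex $x'$ has one neighbor in $H-\Lambda$, which is $y'$ because only one edge leaves $\Lambda$, and one neighbor in $\Lambda$. So if $\Lambda$ is a path, $x'$ is an end of it.
\end{proof}

The following proposition covers form (B), and also the spiders with equal legs, such as the tree of Example~\ref{ex:spider}.

\begin{proposition}\label{prop:B}
Let $c$ be a vertex of a tree $T$ with at least three branches, all with exactly $j\ge2$ vertices, one of which is a leg with top $x$. Then $\{c,x\}$ determines $T$.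
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:leg} with $y=c$. All branches of $H$ at $c'$ have $j$ vertices, so $Z'=H-\Lambda$ is isomorphic to $Z$. At $c'$ the tree $Z'$ has at least two branches, each with $j<|Z'|/2$ vertices, so $c'$ is its unique centroid; in the same way $c$ is the unique centroid of $Z$. This is where three branches are needed. So the isomorphism $Z'\to Z$ maps $c'$ to $c$, and $Z'-c'\cong Z-c$. Comparing the components of $H-c'=(Z'-c')+\Lambda$ with those of $T-c=(Z-c)+P_j$ gives $\Lambda\cong P_j$. Hence $\Lambda$ is a leg at $c'$, and $H\cong T$.
\end{proof}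

\section{Layered trees}\label{sec:C}

\begin{proposition}\label{prop:C}
A tree of form \textup{(C)} that is not a caterpillar is determined by a pair, or it is $T_{j,s}$ for some $j\ge2$ and $s\ge0$.
\end{proposition}

The proof occupies this section. Let $T$ be of form (C) and not a caterpillar.

\subsection{Depth and the center}

If $T=\langle A^k\rangle$, let $\rho$ be its root (the \emph{vertex case}). If $T=A\ast A$, put $k=2$ and let $\rho$ be an auxiliary point that subdivides the middle edge and is not a vertex of $T$ (the \emph{edge case}). Depth is measured from $\rho$, so in the edge case the two roots have depth $1$; a child of a vertex is a neighbor of larger depth. The $k$ copies of $A$ are the \emph{root branches}. Let $h$ be the maximum depth.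

By the definition of layered trees, $T$ is built from a base, either $\bullet$ or a mixed tree, by repeatedly taking identical copies under a new root. If the base is $\bullet$, let $f$ be the largest depth at which the points (counting $\rho$) have at least two children. This gives two types.
\begin{enumerate}
\item[(I)] There is $f\ge1$ such that every vertex of depth $f$ is the root of a copy of one mixed tree $\langle\Pi_m^a,\Phi_m^b\rangle$.
\item[(II)] There are $f\ge0$, $\kappa\ge2$, $j\ge1$ such that every point of depth $f$ has $\kappa$ children, each the top of a leg of length $j$; here $h=f+j$.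
\end{enumerate}
In both types, any two vertices of the same depth $i\le f$ carry isomorphic rooted subtrees, each of which reaches depth $h$. Exchanging the subtrees of siblings shows that the automorphism group of $T$ is transitive on the vertices of depth $f$. If type (II) holds with $f=0$, then $T$ is a path, a star, or a spider with $\kappa\ge3$ legs of length $j\ge2$; only the last is not a caterpillar, and Proposition~\ref{prop:B} applies. So we assume $f\ge1$, and then $h\ge2$.

The cards we use lack several vertices at once after their small components are discarded, so branch sizes change too much for the centroid. What survives is the depth structure, which is governed by the center. Recall that all longest paths of a tree have the same middle vertex or middle edge, the \emph{center} of the tree, and that isomorphisms preserve it. Put $d^*=2h$ in the vertex case and $d^*=2h-1$ in the edge case. A subtree $S$ of $T$ is \emph{full} if it contains vertices of depth $h$ in at least two root branches.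

\begin{lemma}\label{lem:depth}
\begin{enumerate}
\item[(a)] A subtree of $T$ has diameter $d^*$ if it is full, and smaller diameter otherwise.
\item[(b)] Let $G$ be a tree of diameter $d^*$ that contains a full subtree $S$ of $T$. Then the center of $G$ is $\rho$, or the edge carrying $\rho$. Consequently, if depth is extended from $S$ to $G$ as the distance from $\rho$, then every isomorphism between two such trees $G$ preserves depth.
\end{enumerate}
\end{lemma}

\begin{proof}
Two vertices in one root branch are at distance at most the sum of their depths minus $2$, hence at most $2h-2<d^*$. Two vertices in different root branches are at distance equal to the sum of their depths, minus $1$ in the edge case; and in the vertex case $\rho$ is within distance $h<d^*$ of every vertex. So no distance exceeds $d^*$, and $d^*$ is attained exactly by two vertices of depth $h$ in different root branches. This proves (a). In (b), the path between two such vertices of $S$ is a longest path of $G$, and its middle is $\rho$ or the edge carrying $\rho$. Depth is the distance to the central vertex, or one more than the distance to the nearer end of the central edge, so it is determined by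 the center.
\end{proof}

\subsection{A vertex with several leaf children}

In type (I), and in type (II) with $j=1$, there is a vertex $p\ne\rho$ whose children are $\kappa\ge2$ leaves: in type (I) we take for $p$ a \emph{fork vertex}, the branching vertex of a copy of $\Phi_m$ in the base, and put $\kappa=2$; in type (II) we take a vertex of depth $f=h-1$. Let $u$ be a child of $p$, let $P$ consist of $p$ and its children, and let $R=T-P$. Then $d_T(p)=\kappa+1$ and $T-p=R+\kappa K_1$, where $R$ is a tree with at least two vertices. We show that $\{u,p\}$ determines $T$.

The tree $H$ is $T-u$ with a new leaf $\ell=u'$ attached at a vertex $z$. If $z=p$, then $H\cong T$; suppose that $z\ne p$. Since $H$ is a tree, $p'$ has one neighbor in each component of $H-p'$. So $p'$ has exactly $\kappa$ leaf neighbors and one other neighbor, and if $P'$ consists of $p'$ and its leaf neighbors, then $H-P'\cong R$. The idea is that $p$, having lost a child, remains as a defect that $R$ does not have.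

\medskip\noindent\textbf{Type (I).} Here $h=f+m$. Below depth $f$ there are legs, with depths $f+1,\dots,h$, and forks, whose fork vertex has depth $h-2>f$ and whose leaves have depth $h-1$. The tree $R$ contains all vertices of depth $h$, so it is full and has diameter $d^*$. The vertices of $T-u$ that have leaf neighbors are the fork vertices other than $p$, with two leaf neighbors, and $p$ and the parents of ends of legs, each of degree $2$ with one leaf neighbor. If $p'\ne z$, the two leaf neighbors of $p'$ are leaves of $T-u$ other than $z$, so $p'$ is a fork vertex other than $p$ and $z\notin P'$. If $p'=z$, then $z$ has degree $2$ and one leaf neighbor in $T-u$, so $z$ is the parent of the end of a leg.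

In the first case $H-P'$ is the full subtree $T-u-P'$ with the leaf $\ell$ added, and it has diameter $d^*$. By Lemma~\ref{lem:depth}(b), the isomorphism $H-P'\cong R$ preserves depth. The sets $P$ and $P'$ have the same depths, so counting vertices at each depth shows that $\ell$ has the depth $h-1$ of $u$. Then $z\ne p$ has depth $h-2$, and in $H-P'$ the vertex $p$ of depth $h-2$ has exactly one child, a leaf. In $R$ a vertex of depth $h-2$ is a fork vertex with two children or a leg vertex whose only child is not a leaf. This is a contradiction.

In the second case $H-P'$ is the subtree of $T$ obtained by deleting $u$, $z$ and the end of the leg. It has diameter $d^*$, so it is full by Lemma~\ref{lem:depth}(a), and the isomorphism with $R$ preserves depth. But it has one vertex of depth $h$ fewer than $R$, a contradiction.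

\medskip\noindent\textbf{Type (II) with $j=1$.} Let $w$ be the number of vertices of depth $h-1$ in a root branch. If $k=2$ and $w=1$, both root branches are combs and $T$ is a caterpillar. So $k\ge3$ or $w\ge2$, and after one vertex of depth $h-1$ is deleted, such vertices remain in at least two root branches. In particular $R$ is full.

In $T-u$ every vertex of depth less than $h$ has degree at least $2$, because $p$ keeps $\kappa-1\ge1$ children. So the leaves of $H$ are $\ell$ and vertices of depth $h$. The vertex $p$ has at most $\kappa-1$ leaf neighbors in $H$. The vertex $z$ has $\kappa+1$ leaf neighbors if its depth is $h-1$, and only the leaf neighbor $\ell$ otherwise. As $\kappa\ge2$, we get $p'\notin\{p,z\}$. So $p'$ is another vertex of depth $h-1$, and $P'$ consists of $p'$ and its $\kappa$ children, none of which is $z$. In $T-u-P'$ every vertex of depth $h-1$ has a child, so this subtree is full, and the isomorphism $H-P'\cong R$ preserves depth by Lemma~\ref{lem:depth}(b). But $p$ has $\kappa-1$ children in $H-P'$, while every vertex of depth $h-1$ in $R$ has $\kappa$ children. This is a contradiction.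

\subsection{A vertex with several long legs}

It remains to treat type (II) with $f\ge1$ and $j\ge2$. For a vertex $y$ of depth $f$ we have $T-y=R_y+\kappa P_j$, where $R_y$ is the branch at $y$ that is not one of its $\kappa$ legs. It contains another root branch, so $|R_y|\ge1+\kappa j$; and all trees $R_y$ are isomorphic, by transitivity. Fix $y$ and a child $x$ of $y$, let $\Lambda_0$ be the leg with top $x$, and let $Z=T-\Lambda_0$. We show that $\{y,x\}$ determines $T$ unless $T=T_{j,s}$.

By Lemma~\ref{lem:leg}(a), $H$ is a tree. Let $Z'\cong Z$ and $\Theta\cong P_{j-1}$ be the components of $H-x'$. We shall find $y'$ in $Z'$, and we need to know which vertex of $Z$ it can be.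

\medskip\noindent\textbf{Claim.} \emph{Let $y^*$ be a vertex of $Z$ such that one branch of $Z$ at $y^*$ has more than $j$ vertices and the other branches, of which there is at least one, are isomorphic to $P_j$. Then $y^*$ has depth $f$, and these copies of $P_j$ are the subtrees of its children.}

\smallskip
In $Z$ every vertex of depth $f$ has at least $\kappa-1\ge1$ legs of length $j$ below it. Hence every vertex of depth between $1$ and $f$ carries a subtree with more than $j$ vertices, and all leaves of $Z$ have depth $h$. In particular every root branch of $Z$ has more than $j$ vertices, so $y^*\ne\rho$. The branch at $y^*$ that does not lie below $y^*$ contains another root branch, so it is the large one, and the copies of $P_j$ are the subtrees of the children of $y^*$. Such a child carries only $j$ vertices, so its depth exceeds $f$ and its subtree is a rooted path that descends to depth $h$. Therefore $y^*$ has depth $h-j=f$, and the claim is proved.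

\medskip\noindent\textbf{Case 1: $x'$ lies in a branch $\Lambda\cong P_j$ of $H$ at $y'$.} By Lemma~\ref{lem:leg}(b), $H$ is a copy of $Z$ with the leg $\Lambda$ attached at the vertex $y^*$ that corresponds to $y'$, and $Z-y^*\cong R_y+(\kappa-1)P_j$. By the claim, $y^*$ has depth $f$ and $\kappa-1$ children in $Z$. Only $y$ has this property, so $H\cong T$.

\medskip\noindent\textbf{Case 2: $x'$ lies in the branch $R'\cong R_y$ of $H$ at $y'$.} The component of $H-x'$ containing $y'$ contains the $\kappa$ other branches at $y'$, so it is too large to be $\Theta$. Thus $y'\in Z'$, and the connected set $V=\{x'\}\cup\Theta$, which has $j$ vertices, lies in $R'$. Let $q'$ be the neighbor of $x'$ in $Z'$. If $q'=y'$, then $R'=V$, contrary to $|R'|>j$. So $q'\in R'$, and $R''=R'-V$ is the side of the edge $q'x'$ in $R'$ that contains $q'$. It is a branch of $Z'$ at $y'$ with at least $1+(\kappa-1)j>j$ vertices, and the other branches are $\kappa$ copies of $P_j$. Identify $Z'$ with $Z$. By the claim, $y'$ is a vertex $y_2$ of depth $f$ with $\kappa$ children in $Z$, so $y_2\ne y$, and $R''=R_{y_2}-\Lambda_0$. To summarize, $R_{y_2}$ is $R''$ with the leg $\Lambda_0$ at $y$, the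 tree $R'\cong R_{y_2}$ is $R''$ with $V$ attached at $q'$ through $x'$, and $H$ is $Z$ with $V$ attached in the same way. It suffices to show that $q'=y$ and that $V$ is a path with end $x'$.

\emph{Suppose that at least two root branches contain vertices of depth $f$ other than $y_2$.} Each such vertex has a leg in $R''$, so $R''$ and $R_{y_2}$ are full. The tree $R'$ contains $R''$ and has diameter $d^*$, so the isomorphism $R'\cong R_{y_2}$ preserves depth. Counting vertices at each depth shows that $V$, like $\Lambda_0$, has exactly one vertex of each depth $f+1,\dots,h$. Since $V$ hangs from $q'$ through $x'$, it is a path with end $x'$, and $q'$ has depth $f$. Every vertex of depth $f$ in $R_{y_2}$ has $\kappa$ children, and $y$ has only $\kappa-1$ in $R''$. So $q'=y$.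

\emph{Otherwise,} since every root branch contains a vertex of depth $f$ and all root branches are isomorphic, $k=2$ and $y,y_2$ are the only vertices of depth $f$. So $T$ consists of $y$ and $y_2$, joined by a path with $s\ge0$ internal vertices, each carrying $\kappa$ legs of length $j$. If $\kappa=2$, then $T=T_{j,s}$. Let $\kappa\ge3$. Then $R_{y_2}$ is a spider with center $y$, with $\kappa$ legs of length $j$ and, if $s\ge1$, one more leg of length $s$; the tree $R''$ has one leg of length $j$ fewer. Let $d$ be the degree of $y$ in $R''$. If $d\ge3$, then $y$ is the only vertex of degree at least $3$ in the spider $R'$, so it is the center and has degree $d+1$. Hence $q'=y$, and the branch $V$ at the center is a leg. If $d\le2$, then $\kappa=3$ and $s=0$, so $R''$ is a path on $2j+1$ vertices with middle vertex $y$ and $R'\cong S(j,j,j)$. The vertex $q'$ is not an end of $R''$, since $S(j,j,j)$ has no path on $2j+2$ vertices. So $q'$ has degree $3$ in $R'$ and is the center; its three branches are legs of length $j$, one of them being $V$, and $q'$ is the middle vertex $y$ of $R''$. This completes the proof of Proposition~\ref{prop:C}.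

\section{The trees $T_{j,s}$}\label{sec:Tjs}

For $\kappa=2$ the pair $\{y,x\}$ can really fail: the spider $S(j,j,2j+1)$ has the two dacards of $T_{j,0}$ at its center and at position $j+2$ of its long leg. So the trees $T=T_{j,s}$, $j\ge2$, need other pairs. We take both vertices on one leg $x_1,\dots,x_j$ at $y_1$, with top $x_1$ and end $u=x_j$. For $1\le l\le j-1$ the vertex $x_l$ has degree $2$ and $T-x_l=Z_l+P_{j-l}$. Here $Z_1=S(j,j,s+1+j)$ with center $y_2$, and for $l\ge2$ the tree $Z_l$ has two vertices of degree $3$ at distance $s+1$, namely $y_1$ with legs of lengths $l-1,j$ and $y_2$ with legs of lengths $j,j$. Note that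
\begin{equation}\label{eq:T}
T\text{ is }S(j,j,s+1+j)\text{ with a leg of length }j\text{ added at position }s+1\text{ of the long leg.}
\end{equation}

For short legs we pair $x_1$ with the leaf $u$. The bound $j\le3$ guarantees that every vertex of $P_{j-1}$ is an end, so that the small component of the card of $x_1$ can only be attached as a path.

\begin{lemma}\label{lem:small-j}
Let $j\in\{2,3\}$ and let $H$ be a reconstruction of $T=T_{j,s}$ from $\{u,x_1\}$. Then $H\cong T$, or $s=0$ and $H\cong[j-1,j\mid j,j+1]$.
\end{lemma}

\begin{proof}
The tree $H$ is $T-u$ with a new leaf $\ell=u'$ attached at a vertex $z$, and $H\cong T$ if $z=x_{j-1}$. The maximal legs of $T-u$ have lengths $j-1,j$ at $y_1$ and $j,j$ at $y_2$. The vertex $x_1'$ and the component $P_{j-1}$ of $H-x_1'$ form a path $V=v_1\cdots v_j$ with $v_1=x_1'$, in which $v_1,\dots,v_{j-1}$ have degree $2$ in $H$ and $v_j$ is a leaf, and $H-V\cong S(j,j,s+1+j)$.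

Suppose that $\ell\in V$. Then $\ell=v_j$ and $z=v_{j-1}$, and $V-\ell$ consists of the last $j-1$ vertices of a maximal leg of $T-u$. If this leg had length $j$, both $y_1$ and $y_2$ would have degree $3$ in the spider $H-V$. So it is the leg of length $j-1$, and $z=x_{j-1}$.

Suppose that $\ell\notin V$. Then $z\notin V$: only one edge leaves $V$, and if it led to the leaf $\ell$, then $H$ would have only $j+1$ vertices. So the vertices of $V$ have the same degrees in $T-u$ as in $H$, and $V$ lies on a maximal leg of $T-u$, which it fills since it has $j$ vertices. Now $(T-u)-V$ and $H-V$ are spiders with three leaves each, so $\ell$ extends a leg of the former. If $V$ is at $y_2$, then $(T-u)-V=S(j-1,j,s+1+j)$, and since $H-V$ has no leg shorter than $j$, the leg of length $j-1$ is extended: $z=x_{j-1}$. If $V$ is at $y_1$, then $(T-u)-V=S(j,j,s+j)$ with center $y_2$, where the third leg passes through $y_1$ and ends at $x_{j-1}$. Either this leg is extended and $z=x_{j-1}$, or a leg of length $j$ at $y_2$ is extended. In the latter case $\{j,j+1,s+j\}=\{j,j,s+1+j\}$, which forces $s=0$, and $H\cong[j-1,j\mid j,j+1]$.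
\end{proof}

For longer legs we pair $x_1$ with $x_2$ or $x_3$.

\begin{lemma}\label{lem:large-j}
Let $l\in\{2,3\}$, $j\ge l+1$ and $s+l\ne j$. Then $\{x_1,x_l\}$ determines $T=T_{j,s}$.
\end{lemma}

\begin{proof}
Write $x'$ and $x''$ for the vertices of $H$ that correspond to $x_1$ and $x_l$. Let $Z'\cong Z_1$ and $\Theta'\cong P_{j-1}$ be the components of $H-x'$, and let $Z''\cong Z_l$ and $\Theta''\cong P_{j-l}$ be those of $H-x''$. Let $o$ be the center of the spider $Z'$.

Suppose that $H$ is not a tree. By Lemma~\ref{lem:basic}(c), $H$ has two components, and the component described there has at most $j<n/2$ vertices, so it is the smaller one. Seen from $x'$, it is a path on $j-1$ vertices or has $j$ vertices and a cycle. Seen from $x''$, it is a path on $j-l$ vertices or has $j-l+1$ vertices and a cycle. The sizes agree only if $l=2$ and the size is $j-1$, and then the component is a path and contains a cycle. So $H$ is a tree. Let $q'\in Z'$ and $t'\in\Theta'$ be the neighbors of $x'$, let $V=\{x'\}\cup\Theta'$ and $W=\{x''\}\cup\Theta''$. These sets are connected, with $|V|=j$ and $|W|=j-l+1$, and $H$ is $Z'$ with $V$ attached at $q'$.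

\medskip\noindent\textbf{Case I: $x''\in\Theta'$.} The connected set $Z'\cup\{x'\}$ avoids $x''$ and is larger than $\Theta''$, so it lies in $Z''$, and $W\subseteq\Theta'$. Let $U=\Theta'\setminus W$, so $|U|=l-2$ and $Z''=Z'\cup\{x'\}\cup U$. We show that $t'$ is an end of the path $\Theta'$. If $l=2$, then $\Theta'=W$; the vertex $x'\in Z''$ has no neighbor in $\Theta''$, so $t'=x''$, and $x''$ has only one neighbor besides $x'$. If $l=3$, the single vertex of $U$ is joined to $Z'\cup\{x'\}$ in the tree $Z''$, and $t'x'$ is the only edge from $\Theta'$ to that set, so $U=\{t'\}$; and $\Theta'-t'=W$ is connected. Thus $V$ is a leg of length $j$ at $q'$, and $Z''$ is the spider $Z'$ with a leg of length $l-1$ added at $q'$. The tree $Z_l$ has two vertices of degree $3$ and none of larger degree, so $q'$ is neither $o$ nor a leaf of $Z'$. All maximal legs of $Z_l$ have length at most $j$, so $q'$ lies on the leg of length $s+1+j$. Then $o$ carries two legs of length $j$ and corresponds to $y_2$, since $l-1<j$; so $q'$ corresponds to $y_1$ and has position $s+1$. By \eqref{eq:T}, $H\cong T$.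

\medskip\noindent\textbf{Case II: $x''\in Z'$.} The connected set $V$ avoids $x''$ and is larger than $\Theta''$, so $V\subseteq Z''$ and $W\subseteq Z'$. The neighbor $q'$ of $x'\in Z''$ is not in $\Theta''$. If $q'=x''$, the neighbors of $x''$ are $x'$ and a vertex of $\Theta''$, so $Z'=W$, which is impossible by size. Hence $q'$ lies in $Z^\circ=Z'-W=Z''-V$. Since $V$ is joined to the rest of the tree $Z''$ by the single edge $x'q'$, the set $Z^\circ$ is connected. We determine $Z^\circ$ in two ways.

First, $W$ and $Z^\circ$ are the sides of an edge of $Z'$. The side containing $o$ has at least $2j+1$ vertices, so $W$ consists of the last $j-l+1$ vertices of a leg of $Z'$. Hence either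
\begin{enumerate}
\item[(1)] $Z^\circ=S(l-1,j,s+1+j)$, and $W$ extends a leg of length $l-1$ to length $j$; or
\item[(2)] $Z^\circ=S(j,j,s+l)$, and $W$ extends a leg of length $s+l$ to length $s+1+j$.
\end{enumerate}
Second, $V$ and $Z^\circ$ are the sides of an edge of $Z''\cong Z_l$, and $|V|=j$. For an edge on the path from $y_1$ to $y_2$ the sides have at least $l+j$ and $2j+1$ vertices. For an edge on a leg, or joining a leg to $y_1$ or $y_2$, the inner side has more than $j$ vertices and the outer side is part of the leg. So $V$ is an entire leg of length $j$ with top $x'$, and either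
\begin{enumerate}
\item[(1$'$)] $V$ is at $y_2$, $Z^\circ=S(l-1,j,s+1+j)$, and $q'$ has position $s+1$ on a leg of length $s+1+j$; or
\item[(2$'$)] $V$ is at $y_1$, $Z^\circ=S(j,j,s+l)$, and $q'$ has position $s+1$ on a leg of length $s+l$.
\end{enumerate}
The two spiders are not isomorphic, because $l-1<\min\{j,s+l\}$. So (1) and (1$'$) hold, or (2) and (2$'$) hold. In the first case the leg carrying $q'$ is not the one extended by $W$, as their lengths differ, so it is the long leg of $Z'$. In the second case $Z^\circ$ has only one leg of length $s+l$, because $s+l\ne j$; it carries $q'$, and $W$ extends it to the long leg of $Z'$. In both cases $q'$ has position $s+1$ on the long leg of $Z'$, and $H\cong T$ by \eqref{eq:T}.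
\end{proof}

\begin{remark}
The hypothesis $s+l\ne j$ is needed. If $s+l=j$, take $S(j,j,j)$, attach a leg of length $j$ at position $s+1$ of one leg, and extend a different leg by $s+1$ vertices. The top of the attached leg and the first of the new $s+1$ vertices have the dacards of $x_1$ and $x_l$, but this tree has a maximal leg longer than $j$. This is why two values of $l$ are used.
\end{remark}

\begin{corollary}\label{cor:Tjs}
Let $j\ge2$. If $(j,s)\ne(2,0)$, then $T_{j,s}$ is determined by a pair. Moreover $\operatorname{drn}(T_{2,0})=3$.
\end{corollary}

\begin{proof}
If $j\ge4$, use Lemma~\ref{lem:large-j} with $l=2$ when $s\ne j-2$ and with $l=3$ when $s=j-2$. If $j\in\{2,3\}$ and $s\ge1$, use Lemma~\ref{lem:small-j}. If $j=3$ and $s=0$, use Lemma~\ref{lem:large-j} with $l=2$. For $T_{2,0}$, Lemma~\ref{lem:small-j} shows that a reconstruction from $\{u,x_1,y_1\}$ is $T_{2,0}$ or $[1,2\mid2,3]$. Deleting the vertices of degree $3$ from the latter leaves $K_1+K_2+P_6$ and $K_2+P_3+P_4$, so it lacks the dacard $(P_5+2K_2,3)$ of $y_1$. Hence $\operatorname{drn}(T_{2,0})\le3$, and equality holds by Proposition~\ref{prop:exceptions}.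
\end{proof}

The proof shows how $T_{2,0}$ escapes: $s=0$ spoils Lemma~\ref{lem:small-j}, and a leg of length $2$ has no second inner vertex to use in Lemma~\ref{lem:large-j}.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

By Proposition~\ref{prop:stars}, stars have $\operatorname{drn}=1$ and all other trees have $\operatorname{drn}\ge2$. The tree $T_{1,0}$ is a caterpillar on $6$ vertices, is not a star, and has $\operatorname{drn}=3$ by Proposition~\ref{prop:exceptions}; so it is the exceptional caterpillar of Theorem~\ref{thm:BW}, and every other caterpillar that is not a star has $\operatorname{drn}=2$.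

Let $T$ be a tree that is not a caterpillar. By Proposition~\ref{prop:reduction}, $T$ is determined by a pair or has form (A), (B) or (C). Form (A) is settled by Proposition~\ref{prop:A}, and form (B) by Proposition~\ref{prop:B} with $j=m$. By Proposition~\ref{prop:C} a tree of form (C) is determined by a pair or is $T_{j,s}$ with $j\ge2$, and by Corollary~\ref{cor:Tjs} such a tree is determined by a pair unless it is $T_{2,0}$, which has $\operatorname{drn}=3$. So $\operatorname{drn}(T)=2$ unless $T=T_{2,0}$. \qed

\begin{thebibliography}{9}

\bibitem{BW}
M.~D. Barrus and D.~B. West,
\emph{Degree-associated reconstruction number of graphs},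
Discrete Math. \textbf{310} (2010), 2600--2612.
Preprint: \texttt{http://math.uri.edu/\%7Ebarrus/papers/drnPreprint.pdf}.

\end{thebibliography}
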